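# An average of Orlicz norms can be $q$-concave when no choice of $q$-concave pieces represents it

## 1. The average of the $\ell_1$ norm and the $\ell_2$ norm

On finitely supported sequences put
$$\|a\|=\tfrac12\|a\|_1+\tfrac12\|a\|_2 .$$
Let us test whether this norm satisfies an inequality $\sum_i\|x_i\|\le M\,\bigl\|\sum_i|x_i|\bigr\|$ with a fixed $M$.

The second ingredient does not. For the unit vectors $e_1,\dots,e_n$ we get $\sum_i\|e_i\|_2=n$, while $\|\sum_i e_i\|_2=\sqrt n$. Nevertheless the average does: since $\|a\|_2\le\|a\|_1$, we have $\frac12\|a\|_1\le\|a\|\le\|a\|_1$, and so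
$$\sum_i\|x_i\|\le\sum_i\|x_i\|_1=\Bigl\|\sum_i|x_i|\Bigr\|_1\le 2\,\Bigl\|\sum_i|x_i|\Bigr\| .$$

So an average of norms can have a concavity property which one of the averaged norms lacks. In this example the defect is harmless. The bad ingredient is dominated by the good one, and we may throw it away: up to a factor of $2$ our norm is the $\ell_1$ norm, which is an "average" over a single good ingredient.

Can we always do this? If an average of Orlicz norms has a concavity property, can the same space be written, up to equivalence of norms, as an average of Orlicz norms that all have this property, with one common constant? For the spaces that live inside $L_1$, this is the question of these notes. It comes from the paper "Some results on symmetric subspaces of L1".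

## 2. Symmetric spaces, $q$-concavity, and means of Orlicz spaces

**Definition (symmetric space).** A basis $\{x_i\}$ is *1-symmetric* if $\|\sum_i\varepsilon_ia_{\pi(i)}x_i\|\le\|\sum_ia_ix_i\|$ for all scalars $a_i$, all signs $\varepsilon_i=\pm1$ and all permutations $\pi$. A *symmetric space* is either an infinite-dimensional Banach sequence space with a 1-symmetric basis $(e_i)$, viewed as a Banach lattice with the coordinatewise order, or a rearrangement invariant (r.i.) function space over $[0,1]$ or $[0,\infty)$. A *symmetric subspace of $L_1$* is an infinite-dimensional symmetric space that is isomorphic to a subspace of $L_1$.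

Recall that in an r.i. function space $|g|\le|f|$ implies $\|g\|\le\|f\|$, the norm of $f$ depends only on the distribution of $|f|$, and indicators of sets of finite measure belong to the space. The word "isomorphic" in the definition of a symmetric subspace ignores the order. For example, $\ell_p$ with $1<p<2$ is a symmetric subspace of $L_1$: if $X_i$ are independent with characteristic function $e^{-|u|^p}$, then $\sum a_iX_i$ has the law of $\|a\|_pX_1$, and $\mathbb E|X_1|<\infty$. So $a\mapsto\sum a_iX_i$ is a multiple of an isometry into $L_1$.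

**Definition ($q$-concavity).** Let $1\le q<\infty$. A Banach lattice $X$ is *$q$-concave* (with constant $M$) if
$$\Bigl(\sum_{i=1}^n\|x_i\|^q\Bigr)^{1/q}\le M\,\Bigl\|\Bigl(\sum_{i=1}^n|x_i|^q\Bigr)^{1/q}\Bigr\|\qquad\text{for all finite families }x_1,\dots,x_n\in X.$$

For example, $\ell_p$ with $p\le q$ is $q$-concave with constant $1$, by Minkowski's inequality. If $p>q$ it is not $q$-concave: unit vectors would give $n^{1/q}\le Mn^{1/p}$ for all $n$.

**Definition (Orlicz spaces).** An *Orlicz function* is a convex, nondecreasing $\varphi:[0,\infty)\to[0,\infty)$ with $\varphi(0)=0$, normalized by $\varphi(1)=1$. Let $\Phi$ be the set of such functions, with the topology of pointwise convergence and its Borel $\sigma$-algebra. The Orlicz space $F_\varphi$ ($=\ell_\varphi$ in the sequence case, $=L_\varphi$ over the same measure space as $L$ in the function case) carries the Luxemburg norm $\|f\|_\varphi=\inf\{\lambda>0:\sum_i\varphi(|f_i|/\lambda)\le1\}$, respectively with $\int\varphi(|f|/\lambda)\le1$.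

We call $\int\varphi(|f|)$ a *modular* of $f$. For instance $\varphi(t)=t^p$ gives $\ell_p$ or $L_p$. We use the notation $\|\cdot\|_\varphi$ also when a convex $\varphi$ is not normalized.

**Definition (mean of Orlicz spaces).** A symmetric space $L$ is *representable as a mean of Orlicz spaces* if there are a Borel probability $\mu$ on $\Phi$ and a constant $C\ge1$ such that, for every finitely supported sequence (resp. every simple function with support of finite measure) $f$, the map $\varphi\mapsto\|f\|_\varphi$ is measurable and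
$$C^{-1}\int_\Phi\|f\|_\varphi\,d\mu(\varphi)\le\|f\|_L\le C\int_\Phi\|f\|_\varphi\,d\mu(\varphi),$$
so that $L$ is order isomorphic, via the identity, to this mean. It is a *mean of $q$-concave Orlicz spaces* if moreover $\mu$ is carried by a set of $\varphi$ for which the spaces $F_\varphi$ are $q$-concave with one common constant $M$.

The example of Section 1 is a mean with $\mu=\frac12(\delta_{t}+\delta_{t^2})$. It is also a mean with $\mu=\delta_t$, and only the second representation is by $1$-concave spaces.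

**Known result (Dacunha-Castelle, extended to r.i. function spaces).** Every infinite-dimensional subspace of $L_1$ with a symmetric basis, and more generally every symmetric subspace of $L_1$, is order isomorphic to a mean of Orlicz spaces in the above sense.

The problem is now precise. Let $1\le q<2$, and let $L$ be a $q$-concave symmetric subspace of $L_1$. Is $L$ representable as a mean of $q$-concave Orlicz spaces? For $q=1$ the answer is yes; for every $1<q<2$ it is no, in each of the three settings $\mathbb N$, $[0,1]$, $[0,\infty)$; and the failure occurs only at the endpoint.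

**Theorem A.** Let $1<q<2$. In each of the three settings there is a $q$-concave symmetric subspace of $L_1$ which is not representable as a mean of $q$-concave Orlicz spaces.

**Theorem B.** Let $1\le q<\infty$ and let $L$ be a $q$-concave symmetric space which is a mean of Orlicz spaces (by the known result: any $q$-concave symmetric subspace of $L_1$). Then for every $p>q$, $L$ is a mean of $p$-concave Orlicz spaces (concavity constant $1$). If $q=1$, $L$ is order isomorphic to $\ell_1$ or $L_1$, so it is itself a $1$-concave Orlicz space.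

**Corollary.** For a symmetric subspace $L$ of $L_1$,
$$\inf\{p:L\text{ is }p\text{-concave}\}=\inf\{p:L\text{ is a mean of }p\text{-concave Orlicz spaces}\}.$$
By Theorem A, the second infimum need not be attained even when the first is.

## 3. The case $q=1$: only $\ell_1$ and $L_1$

We begin with the last sentence of Theorem B, which can be done by hand. Recall the textbook fact that a $q$-concave lattice with $q<\infty$ is order continuous. Hence finitely supported sequences, respectively simple functions with support of finite measure, are dense in $L$, and it suffices to compare norms on these.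

Let $L$ be $1$-concave with constant $M$. Over $\mathbb N$,
$$M^{-1}\sum|a_i|\,\|e_1\|\le\|a\|\le\sum|a_i|\,\|e_1\| ,$$
by $1$-concavity applied to the vectors $a_ie_i$ and by the triangle inequality.

In the function case let $F(\delta)=\|1_A\|$ for $|A|=\delta$. Cut a set of measure $k\delta$ into $k$ pieces of measure $\delta$: then $F(k\delta)\le kF(\delta)\le MF(k\delta)$ for integers $k$ (with $k\delta$ available). Also $F$ is monotone. If $\frac1{k+1}\le\delta\le\frac1k$, then $F(\delta)\le F(\frac1k)\le\frac{M}{k}F(1)\le2M\delta F(1)$ and $F(\delta)\ge F(\frac1{k+1})\ge\frac{F(1)}{k+1}\ge\frac\delta2F(1)$. If $k\le\delta\le k+1$ with $k\ge1$ (only over $[0,\infty)$), then $F(\delta)\le(k+1)F(1)\le2\delta F(1)$ and $F(\delta)\ge F(k)\ge\frac kMF(1)\ge\frac{\delta}{2M}F(1)$. So $F(\delta)$ is comparable to $\delta$. For $f=\sum a_i1_{A_i}$ with disjoint $A_i$,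
$$M^{-1}\sum|a_i|F(|A_i|)\le\|f\|\le\sum|a_i|F(|A_i|),$$
so $\|f\|$ is comparable to $\|f\|_1$. Thus $L$ is order isomorphic to $\ell_1$ or $L_1$, and $\varphi(t)=t$ represents it ($\mu$ is a point mass, and the factor is absorbed into $C$).

For $q>1$ no such rigidity is available, and we need to know what $q$-concavity says about one Orlicz function.

## 4. $q$-concave Orlicz functions: $t^{-q}\psi(t)$ is almost decreasing

In this section $q\ge1$ is fixed. A sequence is identified with a step function on $[0,\infty)$, constant on each $[i-1,i)$, and a function on $[0,1]$ with its extension by $0$. For continuous increasing $k:[0,\infty)\to[0,\infty)$ with $k(0)=0$ put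
$$|f|_k=\inf\Bigl\{\lambda>0:\int k(|f|/\lambda)\le1\Bigr\}.$$
This is homogeneous and monotone; it is a norm if $k$ is convex, but we shall need it for other $k$. The symbols $\uparrow$, $\downarrow$ mean nondecreasing, nonincreasing.

In the settings $\mathbb N$, $[0,1]$, $[0,\infty)$ let $J=(0,1]$, $[1,\infty)$, $(0,\infty)$ respectively, and let $\mathcal D=\mathbb N$, $(0,1]$, $(0,\infty)$ be the set of measures of available sets. Only the values of $\psi$ on $J$ matter for $F_\psi$ up to equivalence. For $A\ge1$ let $\Phi_A$ be the set of $\psi\in\Phi$ with $\psi>0$ on $J$ and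
$$t'^{-q}\psi(t')\le A\,t^{-q}\psi(t)\qquad\text{for }t\le t'\text{ in }J .$$
By continuity rational $t,t'$ suffice, so $\Phi_A$ is Borel. For $\psi(t)=t^p$ over $[0,\infty)$ the condition says $p\le q$, as it should.

**Lemma 1.** If $\psi\in\Phi$ and $F_\psi$ is $q$-concave with constant $M$, then $\psi\in\Phi_A$ with $A=8(2M)^q$.

*Proof.* We test $q$-concavity on indicators. Note that $\psi$ is continuous, unbounded, and strictly increasing where positive. For $n\in\mathcal D$ and $|B|=n$ put $\rho_n=\|1_B\|_\psi=1/\psi^{-1}(1/n)$. If $n'\le n$ in $\mathcal D$, take $\lfloor n/n'\rfloor\ge n/(2n')$ disjoint subsets of $B$ of measure $n'$. Then $q$-concavity gives $\frac{n}{2n'}\rho_{n'}^q\le M^q\rho_n^q$, hence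
$$\rho_{n'}^q/n'\le(2M)^q\,\rho_n^q/n .\tag{1}$$
If $\mathcal D$ is unbounded, (1) forces $\rho_n\to\infty$, that is $\psi^{-1}(1/n)\to0$, so $\psi>0$ on $(0,\infty)$; and on $[1,\infty)$ always $\psi\ge1$. So $\psi>0$ on $J$.

In the function cases let $t\in J$ and $n(t)=1/\psi(t)\in\mathcal D$. Then $\rho_{n(t)}=1/t$ and $t^{-q}\psi(t)=\rho_{n(t)}^q/n(t)$. As $n(t)$ is nonincreasing in $t$, (1) gives the claim.

For $\mathbb N$ and $t\in(0,1]$ let $n=n(t)=\lfloor1/\psi(t)\rfloor\ge1$ and $t_n=\psi^{-1}(1/n)=1/\rho_n$. Since $\frac1{n+1}<\psi(t)\le\frac1n$, we have $t_{n+1}\le t\le t_n$. By convexity $\psi(t_n/2)\le\frac1{2n}\le\frac1{n+1}$, so $t_n\le2t_{n+1}\le2t$. Also $\frac1{2n}\le\psi(t)\le\frac1n$. Hence $\frac12\rho_n^q/n\le t^{-q}\psi(t)\le2^q\rho_n^q/n$. For $t\le t'$ we have $n(t')\le n(t)$, and (1) gives $t'^{-q}\psi(t')\le2\cdot2^q(2M)^qt^{-q}\psi(t)$. If $q\le2$, the factor $2\cdot2^q$ is at most $8$. $\square$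

(We use Lemma 1 only for $1<q<2$; the last line shows where $8$ comes from, and from here on $q\le2$ whenever the lemma is quoted.)

The next lemma replaces $\psi$ by a function for which both monotonicities hold exactly.

**Lemma 2.** For $\psi\in\Phi_A$ there is a continuous $g=g_\psi:[0,\infty)\to[0,\infty)$, positive on $(0,\infty)$, with $g(0)=0$, $g(t)/t\uparrow$, $t^{-q}g(t)\downarrow$, and
$$B^{-1}\|f\|_\psi\le|f|_g\le B\|f\|_\psi,\qquad B=2A,$$
for all finitely supported (simple) $f$ of the setting. Moreover $\psi\mapsto g_\psi(t)$ is measurable on $\Phi_A$ for each $t$.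

*Proof.* **Step 1 (make the condition hold on all of $(0,\infty)$).** Let $\hat\psi=\psi$ on $J$, $\hat\psi(t)=t^q$ for $t>0$ off $J$, $\hat\psi(0)=0$. As $\psi(1)=1$, $\hat\psi$ is continuous and $\hat\psi(t)/t\uparrow$. We also have $t'^{-q}\hat\psi(t')\le A\,t^{-q}\hat\psi(t)$ for all $0<t\le t'$: off $J$ the quantity $t^{-q}\hat\psi(t)$ is $1$, its value at the common endpoint $1$, and so a pair with one point off $J$ reduces to a pair in $J$ with one point replaced by $1$.

For $\mathbb N$, $|f|_{\hat\psi}=\|f\|_\psi$, since a modular $\le1$ forces values $\le1$, where $\psi=\hat\psi$. For $[0,1]$, $\hat\psi\le\psi+1$ and $\psi\le\hat\psi+1$, so $\int\psi(|f|)\le1$ implies $\int\hat\psi(|f|)\le2$ and conversely. Since $\psi(t/2)\le\frac12\psi(t)$ and $\hat\psi(t/2)\le\frac12\hat\psi(t)$, the two functionals are equivalent with constant $2$. For $[0,\infty)$, $\hat\psi=\psi$.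

**Step 2 (make the monotonicity exact).** Let $g(0)=0$ and $g(t)=t^q\sup_{\tau\ge t}\tau^{-q}\hat\psi(\tau)$ for $t>0$; the supremum may be taken over rational $\tau>t$, which gives measurability in $\psi$. Then $\hat\psi\le g\le A\hat\psi$ and $t^{-q}g\downarrow$. Writing $\tau=\sigma t$,
$$\frac{g(t)}t=\sup_{\sigma\ge1}\sigma^{1-q}\,\frac{\hat\psi(\sigma t)}{\sigma t}\ \uparrow .$$
At a point $t>0$, $g/t\uparrow$ gives $g(t-)\le g(t)\le g(t+)$ and $t^{-q}g\downarrow$ gives the reverse inequalities, so $g$ is continuous there; $g(t)\le tg(1)$ for $t\le1$ gives continuity at $0$. Finally $\hat\psi\le g$ gives $|f|_{\hat\psi}\le|f|_g$, and $g(t/A)\le g(t)/A\le\hat\psi(t)$ gives $|f|_g\le A|f|_{\hat\psi}$. With Step 1, $B=2A$ works. $\square$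

Since $g(t)/t\uparrow$ is positive, $g$ is strictly increasing and unbounded. So for a nonzero finitely supported (simple) $f$ the map $\lambda\mapsto\int g(|f|/\lambda)$ is continuous and strictly decreasing from $\infty$ to $0$. Hence the modular at $\lambda=|f|_g$ is exactly $1$, and $\psi\mapsto|f|_{g_\psi}$ is measurable.

## 5. Moving mass between scales

**Conventions for Sections 5–12.** Let $1<q<2$ and $r=1/q\in(\frac12,1)$. We write $X\lesssim Y$ if $X\le CY$ with $C$ depending only on $q$ (in Section 12 also on the constants of the assumed representation), never on $\omega$ or on the parameter $P$; $X\sim Y$ means $X\lesssim Y\lesssim X$. The letter $C$ denotes such constants, which may change from line to line. $v^*$ is the decreasing rearrangement of $|v|$.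

Write an Orlicz function as $\varphi(t)=t^q\,\bar w(t^{-q})$. The condition of Section 4, that $t^{-q}\varphi(t)$ is almost decreasing, says that the weight $\bar w(s)$ is almost increasing in $s$. If $\bar w$ varies very slowly, it is plausible (and Lemma 5 will prove it for our weights) that
$$\|f\|_\varphi\ \text{ is about }\ \Bigl(\int_0^\infty v^*(s)\,\bar w(s)\,ds\Bigr)^{r},\qquad v=|f|^q .$$
Cut $(0,\infty)$ into consecutive intervals $I_\kappa$, $\kappa\in\mathbb Z$, on each of which $\bar w$ is about a constant $w_\kappa$, and put $\nu_\kappa=\int_{I_\kappa}v^*$. The norm is then about $(\sum_\kappa w_\kappa\nu_\kappa)^r$. When we pass from vectors $f_i$ to $(\sum|f_i|^q)^{1/q}$, the functions $v_i$ are added, and $v=\sum v_i$ is spread out at least as far as the $v_i$: $\int_m^\infty v^*\ge\sum_i\int_m^\infty v_i^*$. So $q$-concavity asks that moving mass from larger $\kappa$ to smaller $\kappa$ does not increase the functional, up to a constant. For a fixed weight this means that $w_\kappa$ is almost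 increasing in $\kappa$.

For a random weight less is needed. Take two scales, $w_1=1$ and $w_0=w$ with $w=0$ or $w=2$, each with probability $\frac12$, and let
$$G(\nu_0,\nu_1)=\mathbb E(\nu_1+w\nu_0)^r .$$
For the outcome $w=2$, moving unit mass from scale $1$ to scale $0$ doubles $\nu_1+w\nu_0$, so this outcome alone behaves badly. But put $a=\nu_1-\delta$, $b=\nu_0+\delta$ with $0\le\delta<\nu_1$. Then
$$\frac{d}{d\delta}\,\mathbb E(a+wb)^r=r\,\mathbb E\bigl[(a+wb)^{r-1}(w-1)\bigr]=\frac r2\bigl[(a+2b)^{r-1}-a^{r-1}\bigr]\le0 ,$$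
so on average moving mass to the smaller scale never increases $G$. What we used is $\mathbb E w\le1$, together with concavity of the power $r$.

With two scales nothing is gained: replacing $w$ by $\min(w,1)\le 1$ makes the weight increasing in the scale for every outcome and lowers $G$ by a factor of at most $2^r$. The plan is to use many scales. Read in the direction of decreasing $\kappa$, the random weight should be a supermartingale up to constants, and its maximal function should be much larger than the weight itself.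

## 6. Random weights with rare high bumps

For $c\ge0$ let $(P_c)_{c\ge0}$ be the nondecreasing sequence taking each value $P=1,2,\dots$ exactly $2^P$ times, and put $P_{-1-c}=P_c$. Let $b_0=0$, $b_{c+1}=b_c+3P_c$ ($c\in\mathbb Z$), and $W(c)=2^{b_c/3}$. So $W(0)=1$ and $W(c+1)=2^{P_c}W(c)$. Let $T_c$ ($c\in\mathbb Z$) be independent, $T_c\in\{0,\dots,P_c\}$, with $\mathbb P(T_c\ge i)=2^{-i}$ for $0\le i\le P_c$; let $\Omega$ be the product probability space. For $\kappa=b_{c+1}-j$, $0\le j\le3P_c$ ("cell $c$, position $j$") put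
$$w_\kappa=W(c+1)\,2^{\chi_j},\qquad\chi_j=\chi_j^{(c)}=\max\bigl(-P_c,\min(j,2T_c-j)\bigr).$$

In words: as we go down through the cell from its top $\kappa=b_{c+1}$, the exponent $\chi$ climbs from $0$ to $T_c$, turns, and descends to $-P_c$, where it stays. For $P_c=2$ the values $\chi_0,\dots,\chi_6$ are $0,-1,-2,-2,-2,-2,-2$ if $T_c=0$ (probability $\frac12$), $0,1,0,-1,-2,-2,-2$ if $T_c=1$ (probability $\frac14$), and $0,1,2,1,0,-1,-2$ if $T_c=2$ (probability $\frac14$).

At $j=0$, $\chi_0=0$; at $j=3P_c$, $2T_c-j\le-P_c$ and $\chi=-P_c$. Hence the definitions agree at the common endpoints of cells, and $w_{b_c}=W(c)$ is deterministic. Also $|\log_2w_{\kappa+1}-\log_2w_\kappa|\le1$, $w_0=1$, and $w_\kappa\ge W(c)$ in cell $c$. Let $\mathcal F_\kappa=\sigma(w_m:m\ge\kappa)$.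

**Lemma 3.** $\mathbb E[w_{\kappa'}\mid\mathcal F_\kappa]\le3w_\kappa$ for $\kappa'\le\kappa$.

*Proof.* The case $\kappa'=\kappa$ is trivial.

**Step 1 (both indices in one cell).** Let the positions be $j<j'$, and $T=T_c$, $P=P_c$. Note $\{T\ge j\}=\{\chi_j=j\}$. On $\{T<j\}$, $\chi_{j'}=\max(-P,2T-j')\le\max(-P,2T-j)=\chi_j$. On $\{T\ge j\}$ we have $j\le P$ and $\chi_i=i$ for $i\le j$; so this event is an atom of $\sigma(\chi_0,\dots,\chi_j)$, and there, conditioning on $\mathcal F_\kappa$ amounts, for $T$, to conditioning on $T\ge j$ (the higher cells are independent of $T$). Since $\mathbb P(T\ge i\mid T\ge j)\le2^{-(i-j)}$ for $i\ge j$, and $2^{\chi_{j'}}\le2^{-P}+2^{\min(j',2T-j')}$,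
$$\mathbb E[2^{\chi_{j'}}\mid T\ge j]\le2^{-P}+2^{j'}2^{-(j'-j)}+\sum_{i=j}^{j'-1}2^{2i-j'}2^{-(i-j)}\le2^{-P}+2^j+2^j\le3\cdot2^{\chi_j}.$$
In particular ($j=0$) $\mathbb E2^{\chi_{j'}}\le3$.

**Step 2 (different cells).** Let $\kappa$ be in cell $c$ and $\kappa'$ in cell $c'<c$. By independence and Step 1, $\mathbb E[w_{\kappa'}\mid\mathcal F_\kappa]\le3W(c'+1)\le3W(c)\le3w_\kappa$. $\square$

The next lemma is the two-scale computation of Section 5 for all scales at once. Differentiation is replaced by a stopping argument.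

**Lemma 4.** Let $\nu,\nu'$ be nonnegative summable families on $\mathbb Z$ with $\sum_{m\ge\kappa}\nu'_m\le\sum_{m\ge\kappa}\nu_m$ for all $\kappa$. Then
$$\mathbb E\Bigl(\sum\nu'_\kappa w_\kappa\Bigr)^r\le\Bigl(1+\frac3{1-r}\Bigr)\,\mathbb E\Bigl(\sum\nu_\kappa w_\kappa\Bigr)^r .$$

*Proof.* **Step 1 (transport $\nu'$ into $\nu$, always upward).** Let $N_\kappa,N'_\kappa$ be the tail sums over $m\ge\kappa$ and $a,a'$ the totals, so $a'\le a$. For $0<\tau<a$ let $m(\tau)$ be the index with $N_{m+1}\le\tau<N_m$; for $0<\tau<a'$ let $k(\tau)$ be the analogous index for $N'$. Since $\tau<N'_{k(\tau)}\le N_{k(\tau)}$ and $N_{m(\tau)+1}\le\tau$, we get $m(\tau)\ge k(\tau)$. Let $p_{m,\kappa}$ be the Lebesgue measure of $\{\tau<a':m(\tau)=m,\ k(\tau)=\kappa\}$; it is zero unless $\kappa\le m$. Then $\sum_\kappa p_{m,\kappa}\le\nu_m$ and $\sum_mp_{m,\kappa}=\nu'_\kappa$.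

**Step 2 (compare on the part where little of $\nu$ has been collected).** Put
$$x_m=\sum_{\kappa\le m}p_{m,\kappa}w_\kappa,\quad X=\sum_mx_m=\sum\nu'_\kappa w_\kappa,\quad Y_m=\sum_{i\ge m}\nu_iw_i,\quad Y=\sum\nu_iw_i .$$
By Lemma 3, $\mathbb E[x_m\mid\mathcal F_m]\le3\nu_mw_m$, and $Y_m$ is $\mathcal F_m$-measurable. Hence for $d>0$
$$\mathbb E\sum_mx_m1_{\{Y_m\le d\}}\le3\,\mathbb E\sum_m\nu_mw_m1_{\{Y_m\le d\}}\le3\,\mathbb E\min(Y,d).$$
For the last inequality: $Y_m$ is nonincreasing in $m$, so $\{m:Y_m\le d\}$ is an upper set; the sum of $\nu_mw_m$ over it is either $0$, or $Y_{m_0}\le d$ for its least element $m_0$, or, if it is all of $\mathbb Z$, $Y=\lim_{m\to-\infty}Y_m\le d$.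

**Step 3 (integrate over the level $d$).** On $\{Y\le d\}$ the left-hand sum is $X$, so
$$\mathbb P(X>d)\le\mathbb P(Y>d)+\frac3d\,\mathbb E\min(Y,d).$$
Multiply by $rd^{r-1}$ and integrate over $d\in(0,\infty)$. Since
$$\int_0^\infty r\,d^{\,r-2}\min(Y,d)\,\mathrm dd=Y^r+\frac{r}{1-r}Y^r=\frac{Y^r}{1-r},$$
the lemma follows. $\square$

## 7. Why the increasing majorant of the weights does not repair them

A natural way to attempt a positive answer is this. For each $\omega$ replace the weight $w$ by its least majorant that increases with $\kappa$,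
$$M_\kappa=\sup_{m\le\kappa}w_m .$$
The corresponding Orlicz functions satisfy the condition of Section 4, the norms go up, and we hope that the mean goes up only by a constant factor. Let us see, in the model functional $\mathbb E(\sum w_\kappa\nu_\kappa)^r$, how far this goes.

*It works for a single scale at the top of a cell.* Since the largest exponent in cell $c'$ is $T_{c'}$, we have $M_{b_{c+1}}=\sup_{c'\le c}W(c'+1)2^{T_{c'}}$. Now $\mathbb E2^{rT_{c'}}\le\sum_{i\ge0}2^{ri}2^{-i}\lesssim1$, and $W(c'+1)\le2^{-(c-c')}W(c+1)$. Hence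
$$W(c+1)^r\le\mathbb EM_{b_{c+1}}^r\le\sum_{c'\le c}W(c'+1)^r\,\mathbb E2^{rT_{c'}}\lesssim W(c+1)^r ,$$
and for $\nu$ concentrated at $b_{c+1}$ the replacement costs a constant.

*It breaks on sums over many cells.* Let $\mathcal C$ be the set of the $K=2^P$ cells $c\ge0$ with $P_c=P$, and let $\nu$ have mass $1/(KW(c+1))$ at $b_{c+1}$, $c\in\mathcal C$. Then $\sum w_\kappa\nu_\kappa=1$ for every $\omega$, while
$$\sum M_\kappa\nu_\kappa\ \ge\ A_K:=\frac1K\sum_{c\in\mathcal C}2^{T_c}.$$
Here $\mathbb P(T_c=i)=2^{-i-1}$ for $i<P$ and $\mathbb P(T_c=P)=2^{-P}$. So $\mathbb E2^{T_c}=1+\frac P2$ and $\mathbb E4^{T_c}=\frac{2^P-1}2+2^P\le\frac32K$. Therefore $A_K$ has mean $1+\frac P2$ and variance at most $\frac32$, and Chebyshev's inequality gives $\mathbb P(A_K\ge\frac P4)\ge1-24/P^2$. So $\mathbb E(\sum M_\kappa\nu_\kappa)^r\ge(P/4)^r(1-24/P^2)$, which is unbounded.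

So the point of failure is precise. The $r$-th moment of a maximal function of a supermartingale is harmless, but an average over many independent cells sees the *first* moment of the maximal function, and this is of order $P$. Of course this only disposes of one particular replacement. The representing measure $\mu$ in Theorem A is arbitrary and need not have anything to do with $\Omega$. Section 12 will show that *every* representation by $q$-concave Orlicz functions must contain a function $y_c$ that behaves like $2^{T_c}$: it must be of size $2^j$ with probability of order $2^{-j}$, for all $j\le P$.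

## 8. The space $L$

We now turn the weights into Orlicz functions. The weights are placed on a doubly logarithmic scale, so that they vary extremely slowly. Let
$$a_0=\tfrac12\min\bigl(1-\tfrac1q,\tfrac2q-1\bigr)\in(0,\tfrac14),\qquad\varepsilon=a_0\ln2,\qquad\ell(s)=1+\varepsilon|\log_2s| ,$$
and $\theta(s)=\operatorname{sgn}(\log_2s)\log_2\ell(s)$ for $s>0$. This is an increasing bijection of $(0,\infty)$ onto $\mathbb R$ with $0\le\frac{d\theta}{d\log_2s}=\frac{a_0}{\ell(s)}\le a_0$ (at $s=1$ both one-sided derivatives are $a_0$). Let $\lambda_\omega$ be the piecewise linear interpolation of $\kappa\mapsto\log_2w_\kappa$; it is $1$-Lipschitz and $\lambda_\omega(0)=0$. Put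
$$\bar w_\omega(s)=2^{\lambda_\omega(\theta(s))},\quad h_\omega(v)=v\,\bar w_\omega(1/v),\quad\varphi_\omega(t)=h_\omega(t^q),\quad\tilde\varphi_\omega(t)=\int_0^t\varphi_\omega(\tau)\frac{d\tau}\tau ,$$
with $h_\omega(0)=\varphi_\omega(0)=0$.

Since $|\lambda_\omega(x)|\le|x|$, we have $\ell^{-1}\le\bar w_\omega\le\ell$ and $h_\omega(1)=1$. Since $\log_2\bar w_\omega$ is an $a_0$-Lipschitz function of $\log_2s$,
$$s^{a_0}\bar w(s)\uparrow,\quad s^{-a_0}\bar w(s)\downarrow,\quad v^{-(1-a_0)}h(v)\uparrow,\quad v^{-(1+a_0)}h(v)\downarrow .\tag{2}$$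
Hence $t^{-p_1}\varphi_\omega\uparrow$ and $t^{-p_2}\varphi_\omega\downarrow$ with $p_1=q(1-a_0)\ge\frac{q+1}2>1$ and $p_2=q(1+a_0)\le\frac q2+1<2$. As $\varphi_\omega(t)/t\uparrow$ and $\varphi_\omega(t)/t^2\downarrow$, the function $\tilde\varphi_\omega$ is convex and $\frac12\varphi_\omega\le\tilde\varphi_\omega\le\varphi_\omega$. Since $\varphi_\omega(t/2)\le\frac12\varphi_\omega(t)\le\tilde\varphi_\omega(t)$,
$$\tfrac12|f|_{\varphi_\omega}\le\|f\|_{\tilde\varphi_\omega}\le|f|_{\varphi_\omega}.\tag{3}$$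

**Definition of $L$.** $L=L[0,\infty)$ is the space of measurable $f$ on $[0,\infty)$ with $\|f\|_L=\mathbb E\|f\|_{\tilde\varphi_\omega}<\infty$.

For $\lambda>0$, $\|f\|_{\tilde\varphi_\omega}\le\lambda$ iff $\int\tilde\varphi_\omega(|f|/\lambda)\le1$. Since $\tilde\varphi_\omega(t)$ is measurable in $\omega$ and continuous in $t$, it is jointly measurable, so $\omega\mapsto\|f\|_{\tilde\varphi_\omega}$ is measurable. We check four properties.

**Step 1 ($L$ is an r.i. Banach lattice with the Fatou property).** $\|\cdot\|_L$ is a rearrangement invariant lattice norm. If $0\le f_n\uparrow f$ a.e., then $\|f_n\|_{\tilde\varphi_\omega}\uparrow\|f\|_{\tilde\varphi_\omega}$ for every $\omega$, so $\|f_n\|_L\uparrow\|f\|_L$ (values $\infty$ allowed). For completeness let $\sum\|f_n\|_L<\infty$. Then $g=\sum|f_n|$ has $\|g\|_L\le\sum\|f_n\|_L<\infty$, so $g<\infty$ a.e., $f=\sum f_n$ converges a.e., and $\|f-\sum_{n\le N}f_n\|_L\le\sum_{n>N}\|f_n\|_L\to0$.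

**Step 2 (simple functions with support of finite measure belong to $L$ and are dense).** If $|E|=n$, then $\|1_E\|_{\tilde\varphi_\omega}\le|1_E|_{\varphi_\omega}=1/\varphi_\omega^{-1}(1/n)$. Since $\varphi_\omega(1)=1$ gives $\varphi_\omega(t)\le\max(t^{p_1},t^{p_2})$, this is at most $\max(n^{1/p_1},n^{1/p_2})$ for all $\omega$, and for $n\le1$ it is at most $n^{1/p_2}$. So $1_E\in L$. Let $0\le f\in L$ and let $f_n\uparrow f$ be simple with supports of finite measure. For a.e. $\omega$ we have $\|f\|_{\tilde\varphi_\omega}<\infty$, and $\tilde\varphi_\omega(2t)\le\varphi_\omega(2t)\le4\varphi_\omega(t)\le8\tilde\varphi_\omega(t)$. Hence $\int\tilde\varphi_\omega(f/\lambda)<\infty$ for every $\lambda>0$, and dominated convergence gives $\int\tilde\varphi_\omega((f-f_n)/\lambda)\to0$, so $\|f-f_n\|_{\tilde\varphi_\omega}\to0$. These norms are dominated by the integrable function $\|f\|_{\tilde\varphi_\omega}$ of $\omega$, so $\|f-f_n\|_L\to0$. For general $f$ treat $f^\pm$.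

**Step 3 (dyadic step functions are dense in $L$; needed for the embedding).** These are the finite linear combinations of $1_{[s,t)}$ with dyadic rationals $s<t$. A set of finite measure can be approximated in measure by finite unions of such intervals, and $\|1_A-1_B\|_L=\|1_{A\triangle B}\|_L\le|A\triangle B|^{1/p_2}$ when $|A\triangle B|\le1$.

**Step 4 (the three settings).** Let $L(\mathbb N)$ and $L[0,1]$ be the closed sublattices of step functions (constant on the $[i-1,i)$) and of functions supported by $[0,1]$. They are symmetric spaces over $\mathbb N$ (with 1-symmetric basis $1_{[i-1,i)}$; finitely supported sequences are dense by the dominated convergence argument of Step 2) and over $[0,1]$. Both $q$-concavity and embeddability in $L_1$ pass from $L[0,\infty)$ to them.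

It remains to justify the formula of Section 5. For $v\ge0$ let $N_\omega(v)=\inf\{\lambda>0:\int h_\omega(v/\lambda)\le1\}$, so that $|f|_{\varphi_\omega}=N_\omega(|f|^q)^r$.

**Lemma 5.** For simple $v\ge0$ with support of finite measure, $N_\omega(v)\sim\Lambda_\omega(v):=\int_0^\infty v^*(s)\,\bar w_\omega(s)\,ds$.

*Proof.* The modular involves $\bar w(1/v^*(s))$, and $\Lambda$ involves $\bar w(s)$. We show that the two weights agree up to a constant except where $v^*$ is so small that it does not matter. By homogeneity assume $v\neq0$ and $\int h(v)=1$, i.e. $N_\omega(v)=1$.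

**Step 1 (upper thresholds for $v^*$).** We have $s\,h(v^*(s))\le\int_0^sh(v^*)\le1$. For $s\ge1$ this gives $v^*(s)\le1$, and since $h(u)\ge u^{1+a_0}$ for $u\le1$, $v^*(s)\le s^{-1/(1+a_0)}\le s^{-1/2}$. For $s\le1$: either $v^*(s)\le1$, or, since $h(u)\ge u^{1-a_0}$ for $u\ge1$, $v^*(s)\le s^{-1/(1-a_0)}$; in both cases $v^*(s)\le s^{-2}$.

**Step 2 (lower thresholds).** Let $\beta(s)=s^{-2}$ for $s\ge1$, $\beta(s)=s^{-1/2}$ for $s<1$, and $C_0=\int_0^\infty\beta(s)(1+|\log_2s|)\,ds<\infty$. Fix $\delta\in(0,1)$ with $2\delta^{3/4}C_0\le\frac12$, and put $d=\log_2(1/\delta)$, $D=(2+2d)^2$, and $G=\{s:v^*(s)\ge\delta\beta(s)\}$.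

**Step 3 (on $G$ the weights agree: $D^{-1}\bar w(s)\le\bar w(1/v^*(s))\le D\bar w(s)$).** Since $\lambda_\omega$ is $1$-Lipschitz, it suffices to bound $|\theta(1/v^*(s))-\theta(s)|$ by $\log_2D$. Note $\varepsilon<1$.

If $s\ge1$, let $x=\log_2s\ge0$ and $z=\log_2(1/v^*(s))\in[\frac x2,2x+d]$. Then $\frac12\le\frac{1+\varepsilon z}{1+\varepsilon x}\le2+d$, and $\log_2$ of this ratio is $\theta(1/v^*(s))-\theta(s)$.

If $s<1$, let $x=\log_2(1/s)$ and $z=\log_2v^*(s)\in[\frac x2-d,2x]$. If $z\ge0$, then $|\theta(1/v^*)-\theta(s)|=|\log_2\frac{1+\varepsilon z}{1+\varepsilon x}|$, where $1+\varepsilon z\le2(1+\varepsilon x)$ and $1+\varepsilon x\le1+2\varepsilon(z+d)\le(2+2d)(1+\varepsilon z)$. If $z<0$, then $x\le2d$, $|z|\le d$ and $|\theta(s)|+|\theta(1/v^*)|\le\log_2((1+2d)(1+d))$.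

**Step 4 (off $G$ everything is small).** First, $\int_{G^c}v^*\bar w\le\delta\int\beta\ell\le\delta C_0\le1$. Next, (2) gives $h(\delta u)\le\delta^{1-a_0}h(u)\le\delta^{3/4}h(u)$, and $\ell(1/\beta(s))\le1+2\varepsilon|\log_2s|\le2(1+|\log_2s|)$. So
$$\int_{G^c}h(v^*)\le\int h(\delta\beta)\le\delta^{3/4}\int\beta(s)\,\ell(1/\beta(s))\,ds\le2\delta^{3/4}C_0\le\tfrac12 .$$

**Step 5 (conclusion).** As $h(v^*)=v^*\,\bar w(1/v^*)$ and $\int h(v^*)=1$, we get $\Lambda(v)\le D\int_Gh(v^*)+1\le D+1$ and $\Lambda(v)\ge D^{-1}\int_Gh(v^*)\ge\frac1{2D}$. $\square$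

Let $I_\kappa=\{s>0:\theta(s)\in[\kappa,\kappa+1)\}$ and $\nu_\kappa(v)=\int_{I_\kappa}v^*$. On $I_\kappa$ we have $\frac12w_\kappa\le\bar w\le2w_\kappa$. With (3) and Lemma 5, for simple $f$ with support of finite measure,
$$\|f\|_L\sim\mathbb E\Bigl(\sum_\kappa w_\kappa\,\nu_\kappa(|f|^q)\Bigr)^r .\tag{4}$$

## 9. The space $L$ is $q$-concave

Let $f_1,\dots,f_n$ be simple with supports of finite measure, $v_i=|f_i|^q$, $v=\sum v_i$. For $m>0$ we have $\int_m^\infty v^*=\inf\{\int_{E^c}v:|E|\le m\}$, and this is superadditive in $v$. The tail sum of $\nu(v)$ over indices $\ge\kappa$ is $\int_m^\infty v^*$ with $\theta(m)=\kappa$. So $\nu'=\sum_i\nu(v_i)$ and $\nu=\nu(v)$ satisfy the hypothesis of Lemma 4. Put $Z_i=\sum_\kappa w_\kappa\nu_\kappa(v_i)$. By (4), Lemma 4, and the reverse Minkowski inequality $\|\sum Z_i\|_r\ge\sum\|Z_i\|_r$ in $L_r$ ($r<1$, $Z_i\ge0$),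
$$\Bigl\|\Bigl(\sum|f_i|^q\Bigr)^{1/q}\Bigr\|_L\gtrsim\mathbb E\Bigl(\sum_\kappa w_\kappa\nu_\kappa(v)\Bigr)^r\gtrsim\mathbb E\Bigl(\sum_iZ_i\Bigr)^r\ge\Bigl(\sum_i(\mathbb EZ_i^r)^{1/r}\Bigr)^r\gtrsim\Bigl(\sum_i\|f_i\|_L^q\Bigr)^{1/q},$$
where $\gtrsim$ is $\lesssim$ read backward. For general $f_i\in L$ apply this to simple $g_i^{(n)}\uparrow|f_i|$ with supports of finite measure, note $(\sum_i(g_i^{(n)})^q)^{1/q}\le(\sum|f_i|^q)^{1/q}$, and use the Fatou property.

## 10. The space $L$ embeds in $L_1$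

The embedding generalizes the stable variables of Section 2: for each $\omega$ we take a Lévy process whose exponent is comparable to $\varphi_\omega$.

**Step 1 (an exponent comparable to $\varphi_\omega$).** Put
$$\Psi_\omega(u)=\int_0^\infty(1-\cos u\sigma)\,\varphi_\omega(1/\sigma)\frac{d\sigma}\sigma=\int_0^\infty(1-\cos z)\,\varphi_\omega(u/z)\frac{dz}z\qquad(u>0),$$
$\Psi_\omega(0)=0$, extended evenly. We have $\varphi_\omega(u/z)\le\varphi_\omega(u)\max(z^{-p_1},z^{-p_2})$ with $0<p_1<p_2<2$ and $1-\cos z\le\min(2,z^2/2)$, which gives $\Psi_\omega\lesssim\varphi_\omega$. For $1\le z\le2$ we have $\varphi_\omega(u/z)\ge z^{-p_2}\varphi_\omega(u)\ge\frac14\varphi_\omega(u)$, which gives the converse. So $\Psi_\omega\sim\varphi_\omega$ on $[0,\infty)$. The measure $\varphi_\omega(1/\sigma)\,d\sigma/\sigma$ integrates $\min(1,\sigma^2)$, because $\varphi_\omega(1/\sigma)\le\max(\sigma^{-p_1},\sigma^{-p_2})$. By the Lévy–Khintchine formula $e^{-t\Psi_\omega}$ is, for each $t\ge0$, the characteristic function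 of a symmetric infinitely divisible law.

**Step 2 (a measurable family of processes).** Let $\mathbb D$ be the set of dyadic rationals $\ge0$. By Kolmogorov's theorem there is a law $\mathbb P_\omega$ on $\mathbb R^{\mathbb D}$ of a process $(X_t)_{t\in\mathbb D}$ with $X_0=0$, independent increments, and $\mathbb E_\omega e^{iu(X_t-X_s)}=e^{-(t-s)\Psi_\omega(u)}$ for $s<t$. We need that $\omega\mapsto\mathbb P_\omega(B)$ is measurable for every Borel $B\subset\mathbb R^{\mathbb D}$. The characteristic functions of the finite-dimensional laws are jointly measurable in $\omega$ and the frequency variable. By Fourier inversion the integrals of functions in $C_c^\infty(\mathbb R^n)$ against these laws are measurable in $\omega$; by monotone limits so are the measures of open sets; the $\pi$-$\lambda$ theorem gives cylinder sets, then all Borel sets. So $\mathbf M(d\omega,dX)=\mathbb P(d\omega)\,\mathbb P_\omega(dX)$ is a Borel probability on the Polish space $\Omega\times\mathbb R^{\mathbb D}$.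

**Step 3 (the operator and its norm for fixed $\omega$).** For a dyadic step function $f=\sum a_i1_{[s_i,t_i)}$ (disjoint intervals) put $Tf=\sum a_i(X_{t_i}-X_{s_i})$. This is well defined and linear in $f$, and $\mathbb E_\omega e^{iuTf}=e^{-\int\Psi_\omega(uf)}$. From $\int_0^\infty(1-\cos ux)u^{-2}du=\frac\pi2|x|$ we get $\mathbb E|X|=\frac2\pi\int_0^\infty(1-\operatorname{Re}\mathbb Ee^{iuX})u^{-2}du$, hence
$$\mathbb E_\omega|Tf|=\frac2\pi\int_0^\infty\bigl(1-e^{-\int\Psi_\omega(uf)}\bigr)\frac{du}{u^2}.$$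
For $f\ne0$ let $\lambda=|f|_{\varphi_\omega}$ and $J_f(u)=\int\varphi_\omega(u|f|)\sim\int\Psi_\omega(uf)$, so $J_f(1/\lambda)=1$. For $u\le1/\lambda$, $J_f(u)\le(u\lambda)^{p_1}$ with $p_1>1$, so this range contributes $\lesssim\int_0^{1/\lambda}(u\lambda)^{p_1}u^{-2}du=\frac{\lambda}{p_1-1}$. For $u\ge1/\lambda$, $J_f(u)\ge1$, so the integrand is comparable to $u^{-2}$ and this range contributes $\sim\lambda$. Hence $\mathbb E_\omega|Tf|\sim|f|_{\varphi_\omega}\sim\|f\|_{\tilde\varphi_\omega}$.

**Step 4 (average over $\omega$).** Integration gives $\|Tf\|_{L_1(\mathbf M)}\sim\|f\|_L$. Dyadic step functions are dense, so $T$ extends to an isomorphic embedding of $L$ into $L_1(\mathbf M)$, which embeds isometrically into $L_1[0,1]$ because $\mathbf M$ is a Borel probability on a Polish space.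

So $L(\mathbb N),L[0,1],L[0,\infty)$ are $q$-concave symmetric subspaces of $L_1$. What remains of Theorem A is that none of them is a mean of $q$-concave Orlicz spaces.

## 11. Test vectors at the top of a cell and inside it

Fix one setting and a large $P$ ("large" depends only on $q$). Let $\mathcal C$ be the set of the $K=2^P$ cells $c$ with $P_c=P$ and $c\ge0$ (settings $\mathbb N$, $[0,\infty)$), resp. $c<0$ (setting $[0,1]$). By induction $b_{-c}=-b_c$. For $\kappa$ in a cell $c\in\mathcal C$,
$$|\kappa|\ge\gamma_c:=\min(|b_c|,|b_{c+1}|)\ge3\sum_{P'<P}P'2^{P'}\ge P,\qquad|b_{c+1}|\le\gamma_c+3P\le4|\kappa| .$$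
Write $W_c=W(c+1)=2^{b_{c+1}/3}$.

**Step 1 (the weights do not notice bounded powers of $2^{|\kappa|}$).** For $n\in I_\kappa$ we have $\log_2\ell(n)=|\theta(n)|\ge|\kappa|-1$, so $\ell(n)\ge2^{|\kappa|-1}$. If $|\log_2(s/n)|\le3|\kappa|$, then $|\ell(s)-\ell(n)|\le3\varepsilon|\kappa|$. For $P$ large this is at most $\frac12\ell(n)$, and $|\log_2n|=(\ell(n)-1)/\varepsilon>3|\kappa|$, so $\log_2s$ and $\log_2n$ have the same sign and $\frac12\le\ell(s)/\ell(n)\le2$. Therefore, for $P$ large,
$$n\in I_\kappa,\ |\log_2(s/n)|\le3|\kappa|\ \Longrightarrow\ |\theta(s)-\theta(n)|\le1\ \Longrightarrow\ \tfrac14w_\kappa\le\bar w(s)\le4w_\kappa .\tag{5}$$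

**Step 2 (choice of measures and vectors).** For $c\in\mathcal C$, $0\le j\le P$, $\kappa=b_{c+1}-j$, choose $n_{c,j}\in I_\kappa$ and, for $j\ge1$, $n'_{c,j}\in I_\kappa$ with $n'_{c,j}\ge2^{2P}n_{c,j}$ (integers if the setting is $\mathbb N$). This is possible for $P$ large: $\log_2I_\kappa$ is an interval of length at least $2^{|\kappa|-1}/\varepsilon\ge2P+2$. In the setting $\mathbb N$ we have $\kappa>0$, so $I_\kappa=[2^x,2^{x'})$ with $x\ge0$ and $x'\ge x+2P+2$, and $n=\lceil2^x\rceil\le2^{x+1}$, $n'=2^{2P}n$ will do. In the setting $[0,1]$ we have $\kappa\le-1$, so all these numbers are $<1$. Clearly $n_{c,j}\le n_{c,0}$, since $I_\kappa$ moves to the left as $\kappa$ decreases.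

Let $u_{c,j}=(W_cn_{c,j})^{-1/q}1_B$ with $|B|=n_{c,j}$, and $u'_{c,j}$ similarly with $n'_{c,j}$. Supports of the $u_{c,j}$ for different $c$ (and fixed $j$) are taken disjoint. In $[0,1]$ there is room, since $\log_2(1/n_{c,0})\ge(2^{P-1}-1)/\varepsilon\ge P$, i.e. $K\max_cn_{c,0}\le1$, for large $P$. Put
$$f_e=\sum_{c\in\mathcal C}K^{-1/q}u_{c,0},\qquad f_S=\sum_{c\in S}2^{-j/q}u_{c,j}\quad(S\subset\mathcal C,\ |S|=2^j,\ 1\le j\le P).$$
The vector $f_e$ is the average over cells of Section 7. The vector $f_S$ looks at depth $j$ in $2^j$ cells, so that it meets a bump of height $2^j$ with probability bounded below.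

**Lemma 6.** (i) $\|f_e\|_L\lesssim1$. (ii) $\|u'_{c,j}\|_L\lesssim2^{-(1-r)j}$ for $1\le j\le P$. (iii) $\|f_S\|_L\gtrsim1$.

*Proof.* (i) Since $|\log_2(KW_c)|\le P+\frac13|\kappa|\le3|\kappa|$ for $\kappa=b_{c+1}$, and $w_\kappa=W_c$ there, (5) gives
$$\int h_\omega(f_e^q)=\sum_{c\in\mathcal C}(KW_c)^{-1}\,\bar w(KW_cn_{c,0})\le\sum_{c\in\mathcal C}(KW_c)^{-1}4W_c=4 .$$
As $h(v/\lambda)\le\lambda^{-(1-a_0)}h(v)$ for $\lambda\ge1$, $N_\omega(f_e^q)\le4^{1/(1-a_0)}$ for every $\omega$.

(ii) With $n=n'_{c,j}$, $s^{a_0}\bar w\uparrow$ gives $\bar w(s)\le(n/s)^{a_0}\bar w(n)$ for $s\le n$, hence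
$$\Lambda_\omega(u'^q_{c,j})=(W_cn)^{-1}\int_0^n\bar w\le\frac{\bar w(n)}{(1-a_0)W_c}\lesssim2^{\chi_j}.$$
So by Lemma 5 $\|u'_{c,j}\|_L\lesssim\mathbb E2^{r\chi_j}$, and
$$\mathbb E2^{r\chi_j}\le2^{-rP}+2^{rj}2^{-j}+\sum_{i<j}2^{-i}2^{r(2i-j)}\lesssim2^{-(1-r)j},$$
because $r>\frac12$: this gives $\sum_{i<j}2^{(2r-1)i}\lesssim2^{(2r-1)j}$ and $2^{-rP}\le2^{-rj}\le2^{-(1-r)j}$.

(iii) Let $\kappa=b_{c+1}-j$. Since $|\log_2(2^jW_c)|\le P+\frac43|\kappa|\le3|\kappa|$, (5) gives
$$\int h_\omega(f_S^q)=\sum_{c\in S}2^{-j}W_c^{-1}\,\bar w(2^jW_cn_{c,j})\ge\frac14\sum_{c\in S}2^{-j}2^{\chi^{(c)}_j}\ge\frac14$$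
as soon as $T_c\ge j$ for some $c\in S$, because then $\chi_j^{(c)}=j$. By independence this has probability $1-(1-2^{-j})^{2^j}\ge1-e^{-1}$. On this event $N_\omega(f_S^q)\ge4^{-1/(1-a_0)}$, because $h(v/\lambda)\ge\lambda^{-(1-a_0)}h(v)$ for $\lambda\le1$. Now use (3). $\square$

## 12. Every $q$-concave representation has a heavy tail: proof of Theorem A

Suppose $L$ (in one of the settings) is a mean over $\mu$ of $q$-concave Orlicz spaces with common constant $M$. By Lemma 1, $\mu(\Phi_A)=1$ with $A=8(2M)^q$. By Lemma 2, $\|f\|_L\sim\int|f|_{g_\psi}\,d\mu(\psi)$ on the test vectors. Constants now depend also on the representation, but not on $P$.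

**Step 1 (normalize so that $f_e$ has norm $1$ for every $\psi$).** This makes the average over cells linear. Let $m(\psi)=|f_e|_{g_\psi}\in(0,\infty)$, $dQ=m\,d\mu$, $\bar g(t)=g_\psi(t/m)$, so $|f|_{\bar g}=|f|_{g_\psi}/m$ and $\int|f|_{\bar g}\,dQ=\int|f|_{g_\psi}\,d\mu$. By Lemma 6(i), $Q(1)\lesssim1$, where $Q(1)$ is the total mass. Write
$$k(v)=\bar g(v^{1/q}),\qquad\eta(v)=k(v)/v .$$
By Lemma 2, $\eta\downarrow$, $k$ is strictly increasing, and $v^{-r}k(v)\uparrow$. If $Z=\int k(|f|^q)$ is the modular of $f$ under $\bar g$, then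
$$|f|_{\bar g}\le\max(Z^r,Z)\le Z^r+Z .\tag{6}$$
Indeed $k(v/\lambda)\le\lambda^{-1}k(v)$ for $\lambda\le1$ (take $\lambda=Z$ if $0<Z\le1$) and $k(v/\lambda)\le\lambda^{-r}k(v)$ for $\lambda\ge1$ (take $\lambda=Z^q$ if $Z>1$); in both cases $\int k(|f|^q/\lambda)\le1$, i.e. $|f|_{\bar g}^q\le\lambda$. As $|\cdot|_{\bar g}$ is $B$-equivalent to a multiple of a norm, $|\sum f_i|_{\bar g}\le B^2\sum|f_i|_{\bar g}$.

**Step 2 (the weights that $\psi$ shows to the test vectors).** For $c\in\mathcal C$, $1\le j\le P$, define the functions of $\psi$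
$$y_c=\frac1{W_c}\,\eta\Bigl(\frac1{KW_cn_{c,0}}\Bigr),\qquad z_{c,j}=\frac1{W_c}\,\eta\Bigl(\frac{2^{-j}}{W_cn_{c,j}}\Bigr).$$
The modular of $f_e$ is $1$, i.e. $\frac1K\sum_cy_c=1$. The modular of $2^{-j/q}u_{c,j}$ is $n_{c,j}\,k\bigl(\frac{2^{-j}}{W_cn_{c,j}}\bigr)=2^{-j}z_{c,j}$. Since $2^jn_{c,j}\le Kn_{c,0}$ and $\eta\downarrow$,
$$z_{c,j}\le y_c .\tag{7}$$
This is where $q$-concavity of the individual $\psi$ enters. Let $\mathbf E$ denote integration $\int dQ\,\frac1K\sum_{c\in\mathcal C}$ (also with $dQ$ and the average over a random set $S$). Thus $\mathbf Ey_c=Q(1)\lesssim1$. We shall show that $z_{c,j}$ must be of size $2^j$ with probability of order $2^{-j}$.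

**Step 3 (small moments of $z$: $\mathbf Ez_{c,j}^r\lesssim2^{-(1-r)j}$).** This will exclude that small values of $z_{c,j}$ produce the norm of $f_S$. Let $n=n_{c,j}$, $n'=n'_{c,j}$, $R'=|u'_{c,j}|_{\bar g}^q$, so $n'k\bigl(\frac1{W_cn'R'}\bigr)=1$, i.e. $R'=\frac1{W_c}\eta\bigl(\frac1{W_cn'R'}\bigr)$. If $R'\ge2^jn/n'$, then $\frac1{W_cn'R'}\le\frac{2^{-j}}{W_cn}$ and, as $\eta\downarrow$, $z_{c,j}\le R'$. Otherwise $\frac{2^{-j}}{W_cn}<\frac1{W_cn'R'}$, so $k\bigl(\frac{2^{-j}}{W_cn}\bigr)\le k\bigl(\frac1{W_cn'R'}\bigr)=\frac1{n'}$, i.e. $2^{-j}z_{c,j}\le n/n'$. In both cases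
$$z_{c,j}\le R'+2^jn/n'\le R'+2^{j-2P},\qquad z_{c,j}^r\le R'^r+(2^{j-2P})^r .$$
Now $\int R'^r\,dQ=\int|u'_{c,j}|_{g_\psi}\,d\mu\lesssim2^{-(1-r)j}$ by Lemma 6(ii). Also $(2^{j-2P})^r\le2^{-rj}\le2^{-(1-r)j}$ and $Q(1)\lesssim1$.

**Step 4 (large values of $z$ contribute little).** Let $n=n_{c,j}$ and $R=|u_{c,j}|_{\bar g}^q$, i.e.
$$nk\Bigl(\frac1{W_cnR}\Bigr)=\frac1{W_cR}\,\eta\Bigl(\frac1{W_cnR}\Bigr)=1 .$$
This expression is nondecreasing in $n$ (as $\eta\downarrow$) and strictly decreasing in $R$ (as $k$ is strictly increasing), so the solution $R$ is nondecreasing in $n$. Thus $R\le|u_{c,0}|^q_{\bar g}\le K$, because $K^{-1/q}u_{c,0}\le f_e$ and $|f_e|_{\bar g}=1$. Hence $nR\le Kn_{c,0}$ and $R=\frac1{W_c}\eta\bigl(\frac1{W_cnR}\bigr)\le y_c$. If moreover $z_{c,j}>\tau2^j$ with $\tau\ge1$, the modular $2^{-j}z_{c,j}$ of $2^{-j/q}u_{c,j}$ exceeds $1$, so $R\ge2^j$, hence $\frac1{W_cnR}\le\frac{2^{-j}}{W_cn}$, and $R\ge z_{c,j}>\tau2^j$. Therefore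
$$z_{c,j}>\tau2^j\ \Rightarrow\ |2^{-j/q}u_{c,j}|_{\bar g}=2^{-jr}R\cdot R^{-(1-r)}\le2^{-j}\tau^{-(1-r)}y_c .\tag{8}$$

**Step 5 (so $z$ is of size about $2^j$ with probability about $2^{-j}$).** Fix $1\le j\le P$ and let $S$ be a uniformly random $2^j$-subset of $\mathcal C$. By Lemma 6(iii) there is $c_1>0$, independent of $P,j$, with $\int|f_S|_{\bar g}\,dQ=\int|f_S|_{g_\psi}\,d\mu\ge c_1$ for each $S$. For $\varepsilon_0<1<\tau$ split $S=S_1\cup S_2\cup S_3$ (depending on $\psi$) according to $z_{c,j}<\varepsilon_02^j$, $\varepsilon_02^j\le z_{c,j}\le\tau2^j$, $z_{c,j}>\tau2^j$. With $f_{S_i}:=\sum_{c\in S_i}2^{-j/q}u_{c,j}$,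
$$|f_S|_{\bar g}\le B^2\Bigl(|f_{S_1}|_{\bar g}+|f_{S_2}|_{\bar g}+\sum_{c\in S_3}|2^{-j/q}u_{c,j}|_{\bar g}\Bigr).$$

The third term: by (8) and $\mathbf E_S\sum_{c\in S}F(c)=\frac{2^j}K\sum_cF(c)$, where $\mathbf E_S$ averages over $S$, it has expectation $\le\tau^{-(1-r)}\,\mathbf Ey_c\lesssim\tau^{-(1-r)}$.

The first term: the modular $Z_1=2^{-j}\sum_{c\in S_1}z_{c,j}$ of $f_{S_1}$ has expectation
$$\mathbf E\bigl[z_{c,j}1_{\{z_{c,j}<\varepsilon_02^j\}}\bigr]\le(\varepsilon_02^j)^{1-r}\,\mathbf Ez_{c,j}^r\lesssim\varepsilon_0^{1-r}$$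
by Step 3. By (6) and Jensen's inequality (total mass $Q(1)\lesssim1$), $\mathbf E|f_{S_1}|_{\bar g}\lesssim\varepsilon_0^{(1-r)r}+\varepsilon_0^{1-r}$.

Fix $\tau$ large and $\varepsilon_0$ small (independent of $P,j$) so that $B^2$ times the sum of these two contributions is at most $c_1/2$. Then $\mathbf E|f_{S_2}|_{\bar g}\ge c_2:=c_1/(2B^2)$. By (6) and Jensen the expected modular of $f_{S_2}$, call it $\mathbf EZ_2$, satisfies $C(\mathbf EZ_2)^r+\mathbf EZ_2\ge c_2$, so
$$\mathbf EZ_2=\mathbf E\bigl[z_{c,j}1_{\{\varepsilon_02^j\le z_{c,j}\le\tau2^j\}}\bigr]\ge c_3>0 .$$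
The integrand is at most $\tau2^j1_{\{z_{c,j}\ge\varepsilon_02^j\}}$. Hence, with $\mathbf P=Q\times$(uniform probability on $\mathcal C$), and with (7),
$$\mathbf P(y_c\ge\varepsilon_02^j)\ge\frac{c_3}\tau\,2^{-j}\qquad(1\le j\le P).\tag{9}$$

**Step 6 (one variable $y_c$ serves all $j$ at once).** The same $y_c$ occurs in (9) for every $j$, so we can add up:
$$C\ge\mathbf Ey_c\ge\sum_{j=1}^P\int_{\varepsilon_02^{j-1}}^{\varepsilon_02^j}\mathbf P(y_c\ge t)\,dt\ge\sum_{j=1}^P\varepsilon_02^{j-1}\cdot\frac{c_3}\tau2^{-j}=\frac{\varepsilon_0c_3}{2\tau}\,P ,$$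
which is false for large $P$. This contradiction proves Theorem A. $\blacksquare$

## 13. Smoothing by a Pareto variable: Theorem B for $p>q$

Now $1\le q<\infty$ and $L$ is any $q$-concave symmetric space (constant $M$) with $\|f\|_L\sim\int\|f\|_\varphi\,d\mu(\varphi)$; in this section constants may depend on $L$, its representation, $q$ and $p$. The case $q=1$ of the last sentence was done in Section 3. Let $p>q$.

The idea: multiply $f$ by an independent random variable $\xi$ with a tail of order exactly $p$. Since $\mathbb E\xi^q<\infty$, $q$-concavity keeps the norm in $L$ comparable; and each Orlicz function becomes $\mathbb E\varphi(t\xi)$, which is $p$-concave whatever $\varphi$ was.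

Let $\xi=U^{-1/p}$, $U$ uniform on $(0,1)$. Then $\xi\ge1$, $\mathbb P(\xi>s)=s^{-p}$ for $s\ge1$, $\mathbb E\xi=\frac p{p-1}$, $\mathbb E\xi^q=\frac p{p-q}<\infty$.

**Step 1 (smoothing produces $p$-concavity with constant $1$).** Let $\phi$ be continuous nondecreasing with $\phi(0)=0$, suppose $\psi(t)=\mathbb E\phi(t\xi)<\infty$, and put $\phi_*(z)=\phi(z^{1/p})$. Then
$$\psi(w^{1/p})=\mathbb E\phi_*(w/U)=\int_{(0,\infty)}\mathbb P(U<w/z)\,d\phi_*(z)=\int_{(0,\infty)}\min(1,w/z)\,d\phi_*(z)=:H(w)$$
is concave. If $\psi$ is also convex (and not $0$), $F_\psi$ is $p$-concave with constant $1$. To see this, let $N(v)=\inf\{\lambda:\int H(v/\lambda)\le1\}=\||v|^{1/p}\|_\psi^p$ for $v\ge0$ (a sum instead of the integral over $\mathbb N$). Let $v_1,\dots,v_n\ge0$, discard those with $N(v_i)=0$, which can only decrease $N(\sum v_i)$, and let $0<\lambda_i<N(v_i)$, $\Lambda=\sum\lambda_i$. By concavity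
$$\int H\Bigl(\frac{\sum v_i}\Lambda\Bigr)\ge\sum\frac{\lambda_i}\Lambda\int H\Bigl(\frac{v_i}{\lambda_i}\Bigr)>1 ,$$
so $N(\sum v_i)\ge\Lambda$, hence $N(\sum v_i)\ge\sum N(v_i)$. With $v_i=|f_i|^p$ this is $\sum\|f_i\|_\psi^p\le\|(\sum|f_i|^p)^{1/p}\|_\psi^p$. Also, since $\psi(t)=t^p\int_{t^p}^\infty\phi_*(z)z^{-2}\,dz$, finiteness of $\psi$ at one $t>0$ implies finiteness at all $t$.

**Step 2 (function spaces: the norm survives the smoothing).** Realize $\xi$ as $\xi(\tau)=\tau^{-1/p}$ on $(0,1]$, and for $N=2^k$ let $\xi_N$ be constant on each $((i-1)/N,i/N]$, equal to $\inf\xi$ there, so $\xi_N\ge1$ and $\xi_N\uparrow\xi$ a.e. For simple $f$ with support of finite measure consider $f\otimes\xi_N$ on the product of the underlying space with $[0,1]$, identified by a measure isomorphism with the underlying space. All $N$ cyclic rotations of the values of $\xi_N$ give functions equimeasurable with $f\otimes\xi_N$. Their average is $\|\xi_N\|_1\,f\otimes1$, and the $q$-th power average of their absolute values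 is $\|\xi_N\|_q|f|\otimes1$. So the triangle inequality and $q$-concavity give
$$\|\xi_N\|_1\|f\|_L\le\|f\otimes\xi_N\|_L\le M\|\xi_N\|_q\|f\|_L .$$
Apply the representation to the simple function $f\otimes\xi_N$ and let $N\to\infty$. By monotone convergence $\|f\otimes\xi_N\|_\varphi\uparrow\|f\otimes\xi\|_\varphi=\|f\|_{\psi_\varphi}$, where $\psi_\varphi(t)=\mathbb E\varphi(t\xi)$. Hence
$$\|f\|_L\sim\int\|f\|_{\psi_\varphi}\,d\mu(\varphi).$$
Taking $f=1_A$, $|A|=1$, shows $\psi_\varphi<\infty$ for $\mu$-a.e. $\varphi$, by the last remark of Step 1. Each such $\psi_\varphi$ is convex because $\varphi$ is, and $\psi_\varphi(1)\ge\varphi(1)=1$.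

**Step 3 (sequence spaces: reduction to one functional).** There is no room for a product space in $\mathbb N$, so we use independent copies. Let $\xi_i$ be i.i.d. copies of $\xi$ and let $a$ be finitely supported. Since $\xi_i\ge1$, $\|a\|_L\le\mathbb E\|(\xi_ia_i)\|_L$. If the $\xi_i$ are replaced by simple variables and the vector then takes the value $x_k$ with probability $\pi_k$, $q$-concavity applied to the vectors $\pi_k^{1/q}x_k$ gives $(\sum\pi_k\|x_k\|^q)^{1/q}\le M\|(\sum\pi_k|x_k|^q)^{1/q}\|$. Approximating the $\xi_i$ from below by simple variables,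
$$\|a\|_L\le\mathbb E\|(\xi_ia_i)\|_L\le\bigl(\mathbb E\|(\xi_ia_i)\|_L^q\bigr)^{1/q}\le M\Bigl(\frac p{p-q}\Bigr)^{1/q}\|a\|_L ,$$
so $\|a\|_L\sim\int\mathbb E\|(\xi_ia_i)\|_\varphi\,d\mu(\varphi)$.

Let $\varphi_1=\varphi$ on $[0,1]$, $\varphi_1(t)=t$ for $t\ge1$, and $\psi_0(t)=\mathbb E\varphi_1(t\xi)$, which is finite because $\varphi_1(t)\le t$, and positive for $t>0$. Note that $\varphi_1(t)/t\uparrow$, hence $\psi_0(t)/t\uparrow$; so $\psi_0$ is strictly increasing and unbounded, and it is continuous since $w\mapsto\psi_0(w^{1/p})$ is concave and $\psi_0(t)\le t\psi_0(1)$ for $t\le1$.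

**Step 4 (claim: $\mathbb E\|(\xi_ia_i)\|_\varphi\sim|a|_{\psi_0}$, with constants depending on $p$ only).** By homogeneity let $a_i\ge0$, $\sum\psi_0(a_i)=1$, $b_i=\xi_ia_i$, $Z=\sum\varphi_1(b_i)$, so $\mathbb EZ=1$. Since $\varphi_1\le\psi_0$, all $a_i\le1$.

*Upper bound.* Let $\lambda=\max(1,Z)$. If $b_i>1$ then $b_i=\varphi_1(b_i)\le\lambda$, so all $b_i/\lambda\le1$ and $\sum\varphi(b_i/\lambda)=\sum\varphi_1(b_i/\lambda)\le Z/\lambda\le1$. Thus $\mathbb E\|b\|_\varphi\le\mathbb E\max(1,Z)\le2$.

*Lower bound.* First, $\|b\|_\varphi\ge\max b_i$, since a modular $\le1$ forces values $\le1$. Next, $\|b\|_\varphi\ge\min(1,Z)$: if $\|b\|_\varphi=\lambda\le1$, then $b_i\le\lambda\le1$ and $Z=\sum\varphi(b_i)\le\lambda\sum\varphi(b_i/\lambda)\le\lambda$.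

Let $Z'=\sum\varphi_1(b_i)1_{\{b_i\le1\}}$ have mean $\alpha\le1$. If $\alpha\ge\frac12$, then, as the summands are independent and in $[0,1]$, $\mathbb EZ'^2\le\alpha+\alpha^2$. By the Paley–Zygmund inequality $\mathbb P(Z'\ge\frac\alpha2)\ge\frac{\alpha^2}{4(\alpha+\alpha^2)}=\frac\alpha{4(1+\alpha)}\ge\frac1{12}$, so $\mathbb E\|b\|_\varphi\ge\frac14\cdot\frac1{12}=\frac1{48}$. Otherwise, since $\mathbb EZ=1$ and $\xi$ has density $ps^{-p-1}$ on $[1,\infty)$,
$$\tfrac12\le\sum\mathbb Eb_i1_{\{b_i>1\}}=\frac p{p-1}\sum a_i^p=\frac p{p-1}\sum\mathbb P(b_i>1),$$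
so $\mathbb E\|b\|_\varphi\ge\mathbb P(\max b_i>1)\ge1-e^{-(p-1)/(2p)}$. This proves the claim.

**Step 5 (sequence spaces: restore convexity).** The function $\varphi_1$ need not be convex. Let $\varphi_2(t)=\int_0^t\varphi_1(u)\frac{du}u$, which is convex with $(\ln2)\varphi_1(t/2)\le\varphi_2(t)\le\varphi_1(t)$, and let $\psi_\varphi(t)=\mathbb E\varphi_2(t\xi)$, which is convex. Then $\psi_\varphi\le\psi_0$ and $\psi_0(\frac{\ln2}2t)\le(\ln2)\psi_0(t/2)\le\psi_\varphi(t)$, so $\|\cdot\|_{\psi_\varphi}\sim|\cdot|_{\psi_0}$ and $\|a\|_L\sim\int\|a\|_{\psi_\varphi}\,d\mu(\varphi)$.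

**Step 6 (return to normalized Orlicz functions and a probability).** In both cases let $c_\varphi\in(0,\infty)$ be defined by $\psi_\varphi(1/c_\varphi)=1$, and $\tilde\psi_\varphi(t)=\psi_\varphi(t/c_\varphi)\in\Phi$. Then $\|f\|_{\psi_\varphi}=c_\varphi\|f\|_{\tilde\psi_\varphi}$. Since $c_\varphi=\|e_1\|_{\psi_\varphi}$ (resp. $\|1_A\|_{\psi_\varphi}$, $|A|=1$), $0<\int c_\varphi\,d\mu<\infty$. The image of $c_\varphi\,d\mu/\int c_\varphi\,d\mu$ under $\varphi\mapsto\tilde\psi_\varphi$ is the required probability. The maps are Borel: on $\Phi$ pointwise convergence is pointwise convergence on the rationals, because the functions are monotone and the limit is continuous; so the Borel sets are generated by evaluations, and $(\varphi,t)\mapsto\varphi(t)$ is jointly measurable. By Step 1, applied with $\phi=\varphi$ or $\phi=\varphi_2$, all $F_{\tilde\psi_\varphi}$ are $p$-concave with constant $1$; replacing $\psi_\varphi$ by a dilate only multiplies the norm by a constant. This proves Theorem B. $\blacksquare$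

## 14. The two infima

We prove the Corollary. Let $L$ be a symmetric subspace of $L_1$.

**Step 1 (the second infimum is at most the first).** If $p$ exceeds the first infimum, $L$ is $q$-concave for some $q<p$. By the known result $L$ is a mean of Orlicz spaces, and Theorem B says that $L$ is a mean of $p$-concave Orlicz spaces.

**Step 2 (the first infimum is at most the second).** Let $L$ be a mean of $p$-concave Orlicz spaces with common constant $M$. For simple (finitely supported) $f_i$, Minkowski's inequality gives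
$$\Bigl(\sum_i\Bigl(\int\|f_i\|_\varphi\,d\mu\Bigr)^p\Bigr)^{1/p}\le\int\Bigl(\sum_i\|f_i\|_\varphi^p\Bigr)^{1/p}d\mu\le M\int\Bigl\|\Bigl(\sum|f_i|^p\Bigr)^{1/p}\Bigr\|_\varphi\,d\mu ,$$
so the $p$-concavity inequality holds in $L$ for such $f_i$. These $f_i$ are dense in $L$: over $\mathbb N$ because $(e_i)$ is a basis; in the function case because $L$, being isomorphic to a subspace of $L_1$, contains no copy of $c_0$, and a Banach lattice without a copy of $c_0$ is order continuous. Both sides of the inequality are continuous in the norm, so $L$ is $p$-concave.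

**Step 3 (the second infimum need not be attained).** Let $1<q<2$ and let $L$ be the space of Theorem A, in any of the three settings. It is $q$-concave. It is not $q'$-concave for any $q'<q$, since otherwise Theorem B, applied with $q'$ and with $p=q$, would make it a mean of $q$-concave Orlicz spaces. So the first infimum equals $q$ and is attained. The second also equals $q$, and by Theorem A it is not attained. In particular, passing from $q$ to $p>q$ in Theorem B cannot be avoided for any $1<q<2$, in any of the three settings. $\blacksquare$
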